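# Counting $k$-SAT functions below the middle layer

## 1. The theorem, and the objects it counts

Throughout, $\lg=\log_2$.

**Theorem 1.** Let $\mathrm{SAT}(k;n)$ be the number of distinct Boolean functions of $n$ variables that can be expressed by a $k$-SAT formula. If $\varepsilon>0$ and $2\le k(n)\le(\frac12-\varepsilon)n$, then
$$\mathrm{SAT}(k;n)=2^{(1+o(1))\binom nk}\qquad(n\to\infty).$$

This is Conjecture 1.1 of our problem, whose source is "The Number of k-SAT Functions" (http://www.cdam.lse.ac.uk/Reports/Files/cdam-2001-11.pdf); the conjecture is true. For $k\to\infty$ these notes contain a complete proof. For bounded $k$ they use one published theorem, quoted in Section 9.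

**Definition (formulas and functions).** Each of the variables $x_1,\dots,x_n$ gives two literals, $x$ and $\overline x$. A $k$-clause is a set of $k$ literals on $k$ distinct variables; it is true when at least one of its literals is true. A $k$-SAT formula is a set of $k$-clauses, possibly empty; it expresses the Boolean function that is $1$ exactly when all its clauses are true.

We count functions, not formulas. There are $2^k\binom nk$ possible clauses, so $2^{2^k\binom nk}$ formulas. The theorem says that almost all of this is duplication: in the exponent only $\binom nk$ survives, which is what one gets already from clauses without negations.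

**Definition (subcubes).** A $d$-subcube, or $d$-cube, of $\{0,1\}^n$ is the set of points obtained by fixing $n-d$ coordinates and leaving the other $d$ free.

A $k$-clause is false exactly on an $(n-k)$-cube. For example, with $n=3$ the clause $x_1\vee\overline{x_2}$ is false on $\{(0,1,0),(0,1,1)\}$, a $1$-cube, that is, an edge. Every $(n-k)$-cube arises from exactly one clause. So the sets where $k$-SAT formulas are false are exactly the unions of $d$-cubes with $d=n-k$, including the empty union, and $\mathrm{SAT}(k;n)$ is the number of such unions. From now on we count unions of $d$-cubes. We write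
$$N=\binom nk,\qquad d=n-k,\qquad B(n,k)=\Pr[\mathrm{Bin}(n,\tfrac12)\ge k].$$

**The lower bound.** For a family $\mathcal A$ of $k$-subsets of $[n]$, take the formula whose clauses are $\bigvee_{i\in S}x_i$, $S\in\mathcal A$. The point that is $0$ exactly on a $k$-set $S$ falsifies this formula if and only if $S\in\mathcal A$. So different families give different functions:
$$\mathrm{SAT}(k;n)\ge 2^{\binom nk}. \tag{1}$$
Everything difficult is in the upper bound.

**Monotonicity in $n$.** The second quoted fact is that for $k\le m\le n$,
$$\mathrm{SAT}(k;n)^{1/\binom nk}\le \mathrm{SAT}(k;m)^{1/\binom mk}. \tag{2}$$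
It may be used as a black box, but here is a short derivation from Shearer's entropy lemma. Let $f$ be a uniformly random $k$-SAT function of $n$ variables. For a $k$-set $S$, let $X_S$ be the set of $k$-clauses on the variables of $S$ that are implied by $f$. Since $f$ is the conjunction of all $k$-clauses that it implies, $X=(X_S)_S$ determines $f$, and its entropy is $\lg\mathrm{SAT}(k;n)$. For an $m$-set $T$ of variables, let $X_T=(X_S)_{S\subseteq T}$ and let $g_T$ be the conjunction of all clauses in $X_T$, a $k$-SAT function on $m$ variables. A $k$-clause on $T$ is implied by $g_T$ if and only if it is implied by $f$ (if $f$ implies it, it is one of the clauses of $g_T$; and $f$ implies $g_T$). So $X_T$ is determined by $g_T$ and has entropy at most $\lg\mathrm{SAT}(k;m)$. Each $S$ lies in $\binom{n-k}{m-k}$ sets $T$, so Shearer's lemma gives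
$$\binom{n-k}{m-k}\lg \mathrm{SAT}(k;n)\le\binom nm\lg\mathrm{SAT}(k;m),$$
and $\binom nm\binom mk=\binom nk\binom{n-k}{m-k}$ turns this into (2).

The meaning of (2) is that, for fixed $k$, the ratio $\lg\mathrm{SAT}(k;n)/\binom nk$ does not increase with $n$. An upper bound proved at some $n_1$ is inherited by all $n\ge n_1$.

## 2. Three cases by hand: $k=n$, $k=1$, and the square

If $k=n$, the $0$-cubes are points and every set is a union of points. So $\mathrm{SAT}(n;n)=2^{2^n}$, although $\binom nn=1$. When $k$ is near $n$, the exponent $\binom nk$ is far too small.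

If $k=1$, a formula forces some variables to be true and some to be false. Each variable is free, forced true, or forced false, which gives $3^n$ different satisfiable functions; a contradictory formula gives the zero function. Hence $\mathrm{SAT}(1;n)=3^n+1$, and $\lg\mathrm{SAT}(1;n)\sim(\lg 3)\,n$ while $\binom n1=n$. So the hypothesis $k\ge2$ in Theorem 1 cannot be dropped.

For $n=2$, $k=1$ the cube picture says: count unions of edges of a square. There is the empty set, $4$ edges, $4$ sets of three points, and the whole square. The total is $10=3^2+1$, as it should be.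

## 3. Sharper statements around $n=2k$

Theorem 1 will come out of a bound very near $n=2k$.

**Theorem 2.** Fix $C\ge0$ and put $s=s_k=\sqrt k\,(\lg k)^{1/4}$. As $k\to\infty$, uniformly over integers $n$ with $2k-C\sqrt k\le n\le 2k+s$,
$$\lg\mathrm{SAT}(k;n)\le(1+o(1))\,\binom nk\Big/B(n,k).$$

"Uniformly" means that the $o(1)$ is bounded by a function of $k$ and $C$ alone that tends to $0$ as $k\to\infty$.

**Theorem 3.**
(a) If $k\ge2$ and $(n-2k)/\sqrt n\to\infty$, then $\mathrm{SAT}(k;n)=2^{(1+o(1))\binom nk}$.
(b) As $k\to\infty$, for all $n\ge2k$: $\binom nk\le\lg\mathrm{SAT}(k;n)\le(2+o(1))\binom nk$.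
(c) For fixed $x>0$, if $2k-n\ge x\sqrt n$ and $k\le n$, then $\lg\mathrm{SAT}(k;n)\ge(e^{x^2/2}-o(1))\binom nk$ as $n\to\infty$.

**Theorem 4.** Suppose every $w\in W\subseteq\{0,1\}^n$ lies in a $d$-subcube $Q_w$ with $Q_w\cap W=\{w\}$. Then $|W|\le\binom nk/B(n,k)$. Equivalently, a $k$-SAT formula in which no clause is implied by the others has at most $\binom nk/B(n,k)$ clauses. Equality holds for $k=n$, and for $k=n-1$, $n=2^r-1$.

Why does $B(n,k)$ matter? When $n-2k$ is much larger than $\sqrt n$, the number $k$ is many standard deviations below the mean $n/2$, so $B(n,k)\to1$ and Theorem 2 gives the exponent $(1+o(1))\binom nk$. By (2) it is enough to go slightly beyond $2k+\sqrt k$, to about $2k+s_k$, and then stop. This choice keeps $n$ so close to $2k$ that $2^n$ exceeds $N$ by little more than a factor $\sqrt n$.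

## 4. A random chain of subcubes and irredundant formulas

We begin with Theorem 4. Its proof is short, and the large proof is a more robust version of it.

**Definition (cube notation).** For a $d$-cube $Q$ let $S(Q)$ be its set of $k$ fixed coordinates and $A(Q)=[n]\setminus S(Q)$ its set of free ones. For points $u,v$ let $u\triangle v$ be the set of coordinates where they differ. If $v\in Q$, then $u\in Q$ if and only if $u\triangle v\subseteq A(Q)$.

**Definition (the chain).** Let $\pi$ be a uniformly random ordering of $[n]$, and $z\in\{0,1\}^n$ a uniform point independent of $\pi$. Put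
$$J_m=\{\pi(1),\dots,\pi(m)\},\quad B_m=[n]\setminus J_m,\quad R_m=\{x:x_i=z_i\text{ for all }i\in J_m\}.$$
Then $R_0\supset R_1\supset\dots\supset R_n=\{z\}$, and $R_m$ is a cube with set of free coordinates $B_m$. For a $k$-set $S$ let $\tau_S=\min\{m:S\subseteq J_m\}$, the time at which the last coordinate of $S$ is fixed.

Let $1\le k\le n$. We need three properties. First, $\tau_S=m$ means that an element of $S$ stands in position $m$ and the other $k-1$ stand among the first $m-1$ positions, so $\Pr[\tau_S=m]=\binom{m-1}{k-1}/N$. Second, given $\pi$, the probability that $v\in R_m$ is $2^{-m}$. Together they give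
$$\Pr[v\in R_{\tau_S}]=\frac1N\sum_{m=k}^n\binom{m-1}{k-1}2^{-m}=\frac{B(n,k)}N, \tag{3}$$
because $\binom{m-1}{k-1}2^{-m}$ is the probability that in fair coin tossing the $k$-th success comes exactly at time $m$, so the sum is the probability that it comes by time $n$. Third,
$$v\in Q,\quad v\in R_\tau\ \text{ with }\tau=\tau_{S(Q)}\quad\Longrightarrow\quad R_\tau\subseteq Q, \tag{4}$$
since $z$ then agrees with $v$ on $J_\tau\supseteq S(Q)$, so every point of $R_\tau$ agrees with $v$ on $S(Q)$.

For $n=3$, $k=2$, formula (3) reads $\frac13\left(\frac14+\frac28\right)=\frac16$, and indeed $B(3,2)/3=\frac16$.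

**Proof of Theorem 4.** If $k=0$, the only $n$-cube is $\{0,1\}^n$, so $|W|\le1=\binom n0/B(n,0)$. Let $k\ge1$, write $\tau_w=\tau_{S(Q_w)}$, and say that $w$ is hit if $w\in R_{\tau_w}$. Suppose $w\ne w'$ are both hit, with $\tau_w\le\tau_{w'}$. Then by (4)
$$w'\in R_{\tau_{w'}}\subseteq R_{\tau_w}\subseteq Q_w,$$
contradicting $Q_w\cap W=\{w\}$. So the events "$w$ is hit" are disjoint, each has probability $B(n,k)/N$ by (3), and $|W|\,B(n,k)/N\le1$.

*The equivalence.* If no clause of $\{C_1,\dots,C_t\}$ is implied by the others, choose $w_i$ that falsifies $C_i$ and satisfies all other clauses. Let $Q_{w_i}$ be the falsifying cube of $C_i$. It contains $w_i$ and no other $w_j$, so the $w_i$ are $t$ distinct points with the required property. Conversely, given $W$ and the $Q_w$, take the clauses with falsifying cubes $Q_w$. The point $w$ falsifies its own clause and satisfies all the others, so these are $|W|$ distinct clauses and none is implied by the others.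

*Equality.* For $k=n$ we have $N=1$ and $B(n,n)=2^{-n}$, and $W=\{0,1\}^n$ attains the bound $2^n$. For $k=n-1$ we have $N=n$ and $B(n,n-1)=(n+1)/2^n$, so the bound is $2^nn/(n+1)$. If $n=2^r-1$, let $\mathcal C$ be a Hamming code: $|\mathcal C|=2^n/(n+1)$, and every point outside $\mathcal C$ is adjacent to exactly one codeword (for $r=1$ take $\mathcal C=\{0\}$). Let $W$ be the complement of $\mathcal C$, and for $w\in W$ let $Q_w$ be the edge from $w$ to its codeword. Then $Q_w\cap W=\{w\}$ and $|W|=2^nn/(n+1)$. $\square$

The case $n=3$ is a good one to draw. With $\mathcal C=\{000,111\}$, the formula consists of the six clauses $x_i\vee x_j$ and $\overline{x_i}\vee\overline{x_j}$. It is unsatisfiable, and no clause can be removed: without $x_2\vee x_3$, for example, the point $100$ satisfies all that remains. The bound is $3/\frac12=6$.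

## 5. Why naming clauses is too expensive

**Counting all sets.** At $n=2k$ we may bound $\mathrm{SAT}(k;2k)$ by the number $2^{4^k}$ of all subsets of the cube and use (2). This loses the factor $4^k/\binom{2k}k\sim\sqrt{\pi k}$ in the exponent, and it is how one arrives at the form of the quoted bound $\mathrm{SAT}(k;n)\le2^{\sqrt{\pi(k+1)}\binom nk}$ for $k\le n/2$.

**Counting irredundant formulas.** Theorem 4 suggests something better. From any formula delete clauses implied by the remaining ones, one at a time, until none is. The function has not changed, and at most $N/B(n,k)$ clauses are left: at most $2N$ for $n\ge2k$, and $(1+o(1))N$ when $(n-2k)/\sqrt n\to\infty$. The number of clauses is just right. But to record the formula we must say which clauses they are, out of $2^kN$. The number of ways to choose just $N$ of them is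
$$\binom{2^kN}{N}\ge(2^k)^N=2^{kN}.$$
So this count cannot give anything better than $kN$ in the exponent, which for large $k$ is worse than counting all sets. We have the right number of objects, but each costs about $k$ bits and we can afford one bit.

**Spending one bit per point.** Suppose that encoder and decoder both know a set $V$ of about $N/B(n,k)$ points, and that outside $V$ the set $U$ is already known. Then $U\cap V$ costs exactly one bit for each point of $V$. We start with $V$ equal to the whole cube, so we must shrink $V$ by a factor of about $\sqrt n$, using only $o(N)$ bits.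

Here is the mechanism. Suppose a $d$-cube $Q$ contains at least $\beta$ undecided points, and ask "is $Q\subseteq U$?". A yes decides $\beta$ points at once, so there are at most $2^n/\beta$ yes answers; a no removes $Q$ from the list of cubes that can still be used. We pay only for naming the yes answers. When no more questions are possible, every surviving cube contains fewer than $\beta$ undecided points, and we need a version of Theorem 4 in which "$Q_w$ meets $W$ in one point" is replaced by "$Q_w$ meets $V$ in at most $\beta$ points".

The proof of Theorem 4 gives a version at once, but a useless one. Look at the hit point $v$ with smallest $\tau_v$: all hit points lie in $Q_v\cap V$, so at most $\beta$ points are hit, and $|V|\le\beta N/B(n,k)$. The factor $\beta$ is not affordable. We shall see that a second-moment argument removes it almost entirely, provided $\beta$ is somewhat smaller than $n$ (Lemma A).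

**A conflict of exponents.** Take $n=2k$, so $2^n\sim N\sqrt{\pi n/2}$. If each yes answer costs about $n$ bits (naming one cube among the $N$ cubes through a point costs $\lg N\sim n$ bits), then the total $n2^n/\beta$ is $o(N)$ only if $\beta\gg n^{3/2}$, but Lemma A needs $\beta=o(n)$. We reduce the price of a name: points that lie in more than $2^L$ surviving cubes, with $L=n^{0.6}$, are shown to be negligible (Lemma B), so we need to name cubes only through the other points, at $L$ bits each. One pass with threshold $\beta$ still requires $L2^n/\beta=o(N)$, that is $\beta\gg n^{1.1}$. So we use two passes. The first, with $\beta=n^{1.2}$, brings $|V|$ down from about $n^{0.5}N$ to at most $n^{0.26}N$. The second starts from that smaller set and can afford $\beta=n^{0.9}$.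

## 6. Parameters and the estimates behind them

We now prepare the proof of Theorem 2. We use these textbook facts.

* Hoeffding's inequality: for $t\ge0$, $\Pr[\mathrm{Bin}(M,\frac12)\ge\frac M2+t]\le e^{-2t^2/M}$, and the same bound holds for the lower tail.
* Kruskal–Katona: if $\mathcal A$ is a family of $d$-sets with $|\mathcal A|\ge\binom yd$, where $y\ge d$ is an integer, then for $E\le d$ at least $\binom yE$ different $E$-sets are contained in members of $\mathcal A$. (Three $2$-sets, $y=3$: they cover at least three points.)
* Harper's edge-isoperimetric inequality: a set $T$ of vertices of the cube spans at most $\frac12|T|\lg|T|$ edges. (A square: $4=\frac12\cdot4\cdot2$.)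
* For $0<k<m$, $\binom mk\ge2^{mH(k/m)}/\sqrt{8k(m-k)/m}$ (MacWilliams–Sloane, Ch. 10), where $H$ is the binary entropy; and $H(q)\ge4q(1-q)$.

Since $k(m-k)\le m^2/4$, the square root in the last item is at most $\sqrt{2m}$. Also $m\cdot4\frac km(1-\frac km)=m-\frac{(m-2k)^2}m$. Hence
$$\binom mk\ge\frac{2^{\,m-(m-2k)^2/m}}{\sqrt{2m}}\qquad(0<k<m). \tag{5}$$

Fix $C\ge0$, let $2k-C\sqrt k\le n\le2k+s$ with $s=\sqrt k(\lg k)^{1/4}$, and let $k$ be sufficiently large in terms of $C$. All $o(1)$ are as $k\to\infty$, uniform in $n$. Put
$$\Delta=\lceil4s\rceil,\qquad E=\lceil\sqrt k\,\rceil,\qquad L=n^{0.6},\qquad\beta_0=n^2.$$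

**Step 1: sizes.** This step records the elementary inequalities. Since $(\lg k)^{1/4}\to\infty$, we have $C\sqrt k\le s$, so $|n-2k|\le s=o(k)$. Hence $k\le n\le4k$ and $n/3\le d\le n$; also $\Delta\le d$ and $E<d$.

**Step 2: the cube is not much larger than $N$.** Here $(n-2k)^2/n\le s^2/k=\sqrt{\lg k}$, so (5) gives
$$2^n\le\sqrt{2n}\;2^{\sqrt{\lg k}}N\le n^{0.55}N, \tag{6}$$
because $2^{\sqrt{\lg k}}$ is smaller than any fixed power of $n$.

**Step 3: the chain at time $n-E$.** This is for Lemma B. Let $m=n-E$. Then $m>k$ and $|m-2k|\le s+E\le2s$, so $(m-2k)^2/m\le4s^2/k=4\sqrt{\lg k}$, and by (5)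
$$2^{-m}\binom mk\ge\frac{2^{-4\sqrt{\lg k}}}{\sqrt{2m}}\ge\frac1n. \tag{7}$$

**Step 4: late hits carry almost all the probability.** In Lemma A we shall count a hit only if it occurs at one of the times $n-\Delta,\dots,n$, when few coordinates are still free. Put
$$p=\frac1N\sum_{m=n-\Delta}^n\binom{m-1}{k-1}2^{-m}=\frac1N\Big(B(n,k)-\Pr\big[\mathrm{Bin}(n-\Delta-1,\tfrac12)\ge k\big]\Big).$$
The second form holds because the sum is the probability that the $k$-th success falls in this time window. Let $M=n-\Delta-1\le2k-3s$. Then $k-\frac M2\ge1.5s$, and Hoeffding's inequality bounds the subtracted probability by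
$$e^{-2(1.5s)^2/M}\le e^{-2(1.5s)^2/2k}=e^{-2.25\sqrt{\lg k}}=o(1).$$
On the other hand $B(n,k)$ increases with $n$, and at $n_0=\lceil2k-C\sqrt k\rceil$ the central limit theorem gives $B(n_0,k)\to\Pr[\mathcal N(0,1)\ge C/\sqrt2]>0$. So $B(n,k)$ is bounded below by a positive constant depending only on $C$, and
$$(1-o(1))\frac{B(n,k)}N\le p\le\frac{B(n,k)}N\le\frac1N. \tag{8}$$
In particular $N\le1/p=O_C(N)$.

## 7. Two lemmas on cubes that contain few points of a set

**Lemma A.** Let $\mathcal Q$ be a set of $d$-cubes, $V^*\subseteq\{0,1\}^n$, $\beta\ge2$. Suppose each $v\in V^*$ lies in some member of $\mathcal Q$, and every $Q\in\mathcal Q$ meeting $V^*$ has $|Q\cap V^*|\le\beta$. Then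
$$|V^*|\le\frac{1+2\kappa}p,\qquad\kappa=\kappa(\beta)=\frac\beta d+\frac\Delta{2d}\lg\beta+\frac{\beta\Delta^2}{2d^2}. \tag{9}$$

Before the proof, consider why one can hope for this. We assign to each $v$ a cube $Q_v$ and let $h$ be the number of points hit by the chain. The pointwise bound $h\le\beta$ is too weak. But if pairs are rarely hit together, so that $\mathbb E\binom h2\le\kappa\,\mathbb Eh$ with small $\kappa$, then Cauchy–Schwarz gives $\mathbb Eh\le1+2\kappa$, and $\mathbb Eh=p|V^*|$. The assignment $v\mapsto Q_v$ must be chosen with care, so that two points are either in the same cube or separated in one direction.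

**Step 1: a greedy assignment.** We want a one-sided separation between classes. While some $v\in V^*$ is not covered by the cubes chosen so far, choose a cube $Q^i\in\mathcal Q$ containing such a $v$, and let
$$T_i=(Q^i\cap V^*)\setminus(Q^1\cup\dots\cup Q^{i-1}).$$
The classes $T_i$ partition $V^*$, and $|T_i|\le\beta$. For $v\in T_i$ put $Q_v=Q^i$, $S_v=S(Q^i)$, $A_v=A(Q^i)$, $\tau_v=\tau_{S_v}$. By construction
$$i<j,\quad v\in T_i,\quad u\in T_j\quad\Longrightarrow\quad u\notin Q_v. \tag{10}$$
Say that $v$ is hit if $v\in R_{\tau_v}$ and $\tau_v\ge n-\Delta$. The probability of this is $\sum_{m\ge n-\Delta}\Pr[\tau_v=m]2^{-m}=p$. With $h$ the number of hit points, $\mathbb Eh=p|V^*|$. As in Theorem 4,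
$$u,v\text{ hit},\ \tau_v\le\tau_u\quad\Longrightarrow\quad u\in R_{\tau_u}\subseteq R_{\tau_v}\subseteq Q_v. \tag{11}$$

**Step 2: pairs in the same class.** Here the restriction to late times is used. Let $u,v\in T_i$ be at Hamming distance $r\ge1$. They have the same cube, so $\tau_u=\tau_v$ and $u\triangle v\subseteq A_v$. If both are hit with $\tau_v=m$, then both lie in $R_m$, so $u\triangle v\subseteq B_m$. Given $\tau_v=m$, the set $B_m$ is contained in $A_v$, and by symmetry it is a uniform $(n-m)$-subset of $A_v$, where $n-m\le\Delta$. A fixed $r$-subset of the $d$-set $A_v$ lies in it with probability at most $\left(\frac{n-m}d\right)^r\le\left(\frac\Delta d\right)^r$. Given $\pi$, the point $v$ is in $R_m$ with probability $2^{-m}$. Hence, as $\Delta\le d$,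
$$\Pr[u,v\text{ both hit}]\le\sum_{m\ge n-\Delta}\Pr[\tau_v=m]\Big(\frac\Delta d\Big)^r2^{-m}\le p\Big(\frac\Delta d\Big)^{\min(r,2)}.$$
By Harper's inequality at most $\frac12|T_i|\lg|T_i|$ pairs in $T_i$ have $r=1$, and at most $\frac12|T_i|^2$ pairs have $r\ge2$. Using $|T_i|\le\beta$, the contribution of the class to $\mathbb E\binom h2$ is at most
$$p\Big(\tfrac12|T_i|\lg|T_i|\cdot\frac\Delta d+\tfrac12|T_i|^2\frac{\Delta^2}{d^2}\Big)\le p|T_i|\Big(\frac\Delta{2d}\lg\beta+\frac{\beta\Delta^2}{2d^2}\Big).$$
Summed over the classes this is at most $p|V^*|\left(\frac\Delta{2d}\lg\beta+\frac{\beta\Delta^2}{2d^2}\right)$.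

**Step 3: pairs in different classes.** We show that such a pair is hit with probability at most $p/d$, and that for each $u$ only $\beta$ partners matter. Let $v\in T_i$, $u\in T_j$ with $i<j$. Suppose both are hit. By (11), $\tau_v\le\tau_u$ would give $u\in Q_v$, which (10) forbids. So $\tau_u<\tau_v$, and then (11) gives $v\in Q_u$. Thus if $v\notin Q_u$ the pair contributes nothing, and for each $u$ at most $|Q_u\cap V^*|\le\beta$ points $v$ are relevant.

Fix a pair with $v\in Q_u$. By (10) $u\notin Q_v$, so there is a coordinate $b\in(u\triangle v)\cap S_v$; fix one, depending only on the pair. Since $u,v\in Q_u$, they agree on $S_u$, so $b\in A_u$. Suppose both are hit, and let $m=\tau_u<\tau_v$. Then $u\in R_m$ and $v\in R_{\tau_v}\subseteq R_m$. As $u$ and $v$ differ at $b$, the point $z$ cannot agree with both there, so $b\notin J_m$. But $b\in S_v\subseteq J_{\tau_v}$. So $b=\pi(m+i')$ for some $i'\ge1$ with $m+i'\le\tau_v$, and $v\in R_{\tau_v}\subseteq R_{m+i'}$. Therefore $z$ agrees with $u$ on $\pi(1),\dots,\pi(m)$ and with $v$ on $\pi(m+1),\dots,\pi(m+i')$; given $\pi$, this has probability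 $2^{-m-i'}$.

Given $\tau_u=m$, the positions after $m$ are filled with elements of $A_u$, and the conditional law is invariant under permuting the $d$ elements of $A_u$. So $\Pr[\pi(m+i')=b\mid\tau_u=m]=1/d$ for each $1\le i'\le n-m$. Summing,
$$\Pr[u,v\text{ both hit}]\le\sum_{m\ge n-\Delta}\Pr[\tau_u=m]\,2^{-m}\sum_{i'\ge1}\frac1d\,2^{-i'}\le\frac pd.$$
The total contribution of pairs in different classes is at most $p|V^*|\beta/d$.

**Step 4: the second moment.** Steps 2 and 3 give $\mathbb E\binom h2\le\kappa\,p|V^*|=\kappa\,\mathbb Eh$. Since $h^2=h+2\binom h2$,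
$$(\mathbb Eh)^2\le\mathbb Eh^2\le(1+2\kappa)\,\mathbb Eh,$$
so $p|V^*|=\mathbb Eh\le1+2\kappa$. $\square$

The term $\beta/d$ shows why $\beta$ must be smaller than $n$. For $2\le\beta\le n^2$, the inequalities $d\ge n/3$, $\Delta\le5s$ and $s\le\sqrt n(\lg n)^{1/4}$ give
$$\kappa(\beta)\le\frac{3\beta}n+\frac{15(\lg n)^{5/4}}{\sqrt n}+\frac{113\,\beta\sqrt{\lg n}}n. \tag{12}$$

**Lemma B.** Let $\mathcal Q$ be a set of $d$-cubes and $V$ a set of points with $|Q\cap V|\le\beta_0=n^2$ for all $Q\in\mathcal Q$. With $\mathcal Q_v=\{Q\in\mathcal Q:v\in Q\}$, the set $V_f=\{v\in V:|\mathcal Q_v|>2^L\}$ satisfies $|V_f|\le N/n$.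

The idea: the chain at the fixed time $m=n-E$ is a small cube. If it passes through $v$, it is inside a given cube $Q\ni v$ with a certain probability. If $v$ lies in very many cubes, Kruskal–Katona makes the probability of being inside at least one of them larger by a superpolynomial factor. On the other hand, a small cube that lies inside one $Q$ can serve at most $n^2$ points of $V$.

**Step 1: few events occur together.** Let $m=n-E$. For $v\in V_f$ let $F_v$ be the event that $v\in R_m$ and $R_m\subseteq Q$ for some $Q\in\mathcal Q_v$. If some $F_v$ occurs, with cube $Q$, then every $v'$ for which $F_{v'}$ occurs lies in $R_m\cap V\subseteq Q\cap V$. So at most $\beta_0$ of the events occur together, and $\sum_{v\in V_f}\Pr[F_v]\le\beta_0$.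

**Step 2: each event has a large probability.** If $v\in R_m$ and $v\in Q$, then $R_m\subseteq Q$ if and only if $B_m\subseteq A(Q)$. The sets $A(Q)$, $Q\in\mathcal Q_v$, are distinct, because $v$ and $A(Q)$ determine $Q$; so they are more than $2^L$ distinct $d$-sets. Let $\rho=\lfloor L/\lg n\rfloor$. Then $\rho\le\min(k,d)$, so $d+\rho\le n$ and
$$\binom{d+\rho}d=\binom{d+\rho}\rho\le(d+\rho)^\rho\le n^\rho\le2^L.$$
By Kruskal–Katona with $y=d+\rho$, at least $\binom{d+\rho}E$ different $E$-sets lie inside some $A(Q)$. Now $B_m$ is a uniform $E$-set, and given $\pi$ the event $v\in R_m$ has probability $2^{-m}$. Moreover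
$$\binom{d+\rho}E\Big/\binom dE=\prod_{i<E}\frac{d+\rho-i}{d-i}\ge\Big(1+\frac\rho d\Big)^E\ge e^{\rho E/2d},$$
using $1+x\ge e^{x/2}$ for $0\le x\le1$, and
$$\binom dE\Big/\binom nE=\binom{n-E}k\Big/\binom nk,$$
since both sides are the probability that a fixed $k$-set and a uniform $E$-set are disjoint. With (7),
$$\Pr[F_v]\ge2^{-m}\,\frac{\binom{d+\rho}E}{\binom nE}\ge e^{\rho E/2d}\,\frac{2^{-m}\binom mk}N\ge\frac{e^{\rho E/2d}}{nN}.$$

**Step 3: comparison.** Since $\rho\ge n^{0.6}/(2\lg n)$, $E\ge\sqrt k\ge\sqrt n/2$ and $d\le n$, we get $\rho E/2d\ge n^{0.1}/(8\lg n)$. Step 1 now gives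
$$|V_f|\le n^2\cdot nN\,e^{-n^{0.1}/(8\lg n)}\le\frac Nn$$
for large $k$. $\square$

## 8. Encoding a union of cubes: proof of Theorem 2

Fix orderings of all $d$-cubes and of all points. Let $U$ be a union of $d$-cubes. A deterministic procedure asks questions about $U$ and maintains a set $\mathcal Q$ of $d$-cubes (those still in play) and a set $K$ of points (those known to be in $U$). At the start $\mathcal Q$ consists of all $d$-cubes and $K=\emptyset$. The invariant is
$$K\subseteq U,\qquad U=K\cup\bigcup\{Q\in\mathcal Q:Q\subseteq U\}. \tag{13}$$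
It holds at the start because $U$ is a union of $d$-cubes. Put
$$V=\bigcup\mathcal Q\setminus K,$$
the set of undecided points. By (13), $U=K\cup(U\cap V)$: a point outside $K$ that lies in no cube of $\mathcal Q$ is known not to be in $U$. Since $\mathcal Q$ only shrinks and $K$ only grows, $V$ only shrinks.

**Step 1: the procedure.** We describe the questions.

*Phase 0.* While some $Q\in\mathcal Q$ has $|Q\cap V|\ge\beta_0$, take the first such $Q$ and ask whether $Q\subseteq U$. If yes, replace $K$ by $K\cup Q$ and delete $Q$ from $\mathcal Q$. If no, delete $Q$ from $\mathcal Q$.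

*Phase with parameter $\beta$.* We run this with $\beta_1=n^{1.2}$ as Phase 1, then with $\beta_2=n^{0.9}$ as Phase 2. While there is $v\in V$ with $|\mathcal Q_v|\le2^L$ and some $Q\in\mathcal Q_v$ with $|Q\cap V|\ge\beta$, take the first such $v$. Let $\mathcal B=\{Q\in\mathcal Q_v:|Q\cap V|\ge\beta\}$ and ask for the first $Q\in\mathcal B$ with $Q\subseteq U$. If it exists, the answer is "yes" together with its index in $\mathcal B$, which is at most $2^L$; replace $K$ by $K\cup Q$ and delete $Q$ from $\mathcal Q$. If it does not exist, the answer is "no"; delete all of $\mathcal B$ from $\mathcal Q$.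

In every case a cube that is absorbed into $K$ is contained in $U$, and a cube that is deleted after "no" is not contained in $U$. So (13) is preserved. Each question deletes at least one cube, so all phases terminate.

Here is a tiny run, on the square ($n=2$, $d=1$), with threshold $\beta=2$, no condition on $|\mathcal Q_v|$, and $U=\{00,01\}$. The first point $00$ has $\mathcal B=\{\{00,01\},\{00,10\}\}$; the answer is "yes, index 1", and $V$ becomes $\{10,11\}$. Of the three remaining edges only $\{10,11\}$ has two undecided points, so the point $10$ is taken with $\mathcal B=\{\{10,11\}\}$; the answer is "no". Now each remaining edge has one undecided point and the phase stops. The record is: yes at $00$ with index $1$, and $U\cap V=\emptyset$.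

**Step 2: the yes answers determine everything.** The purpose is to avoid paying for "no". In Phase 0 each cube is queried at most once, since it is deleted. In a phase with parameter $\beta$ each point is queried at most once: after "yes", $v\in K$ has left $V$; after "no", no cube of $\mathcal Q_v$ has $|Q\cap V|\ge\beta$, and this persists because $\mathcal Q$ and $V$ only shrink. So someone who knows the starting state of a phase, and the set of yes cubes (Phase 0) or the set of yes points with their indices (later phases), can replay the phase: the state determines the next query, and the answer is "yes" exactly if the queried object is in the given set.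

**Step 3: counting outcomes in general.** Each "yes" removes $Q\cap V$ from $V$, hence decreases $|V|$ by at least $\beta_0$ in Phase 0, and by at least $\beta$ in a phase with parameter $\beta$.

In Phase 0 there are at most $2^n/n^2$ yes cubes, out of $2^k\binom nk\le3^n$ cubes. The number of subsets of size at most $Y$ of a set of size at most $3^n$ is at most $(3^n+1)^Y\le2^{2nY}$. By (6) the logarithm of the number of outcomes is at most
$$2n\cdot\frac{2^n}{n^2}\le2n^{-0.45}N=o(N).$$

In a phase with parameter $\beta$ that starts with $|V|\le\Gamma$, put $Y=\Gamma/\beta$ and suppose $0<Y\le2^n$. There are at most $Y$ yes points, each with at most $2^L$ possible indices. For $M=2^n$,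
$$\Big(\frac YM\Big)^Y\sum_{y\le Y}\binom My\le\sum_{y\le Y}\binom My\Big(\frac YM\Big)^y\le\Big(1+\frac YM\Big)^M\le e^Y,$$
so the number of outcomes is at most
$$\sum_{y\le Y}\binom{2^n}y2^{Ly}\le2^{LY}\Big(\frac{e2^n}Y\Big)^Y. \tag{14}$$

**Step 4: how many undecided points remain.** Here the two lemmas enter. Consider the end of a phase with parameter $\beta\in\{\beta_1,\beta_2\}$. Each $v\in V$ has $\mathcal Q_v\ne\emptyset$, and either $|\mathcal Q_v|>2^L$, or every $Q\in\mathcal Q_v$ has $|Q\cap V|<\beta$. After Phase 0 all $Q\in\mathcal Q$ satisfy $|Q\cap V|<\beta_0$, and this persists, so by Lemma B at most $N/n$ points are of the first kind. Let $V^*$ be the set of the other points. If $Q\in\mathcal Q$ contains some $v\in V^*$, then $Q\in\mathcal Q_v$ and $|Q\cap V^*|\le|Q\cap V|<\beta$. So Lemma A applies to $V^*$, and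
$$|V|\le\frac{1+2\kappa(\beta)}p+\frac Nn. \tag{15}$$
By (12), $\kappa(\beta_1)\le n^{0.25}$ and $\kappa(\beta_2)\le n^{-0.05}$ for large $k$.

**Step 5: Phase 1.** It starts with $\Gamma=2^n\le n^{0.55}N$, so $Y=2^n/n^{1.2}\le n^{-0.65}N$. By (14) the logarithm of the number of outcomes is at most
$$Y\big(L+\lg(en^{1.2})\big)\le n^{-0.65}N\cdot2n^{0.6}=2n^{-0.05}N=o(N).$$
Since $1/p=O_C(N)$, (15) shows that after Phase 1 we have $|V|\le n^{0.26}N$.

**Step 6: Phase 2.** It starts with $\Gamma=n^{0.26}N$, so $Y=n^{-0.64}N\le2^n$, and by (6) $2^n/Y\le n^{1.19}$. By (14) the logarithm of the number of outcomes is at most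
$$Y\big(L+\lg(en^{1.19})\big)\le2n^{-0.04}N=o(N).$$
After Phase 2, (15) with $\kappa(\beta_2)=o(1)$ gives, using $N\le1/p$ and (8),
$$|V|\le\frac{1+o(1)}p\le(1+o(1))\frac N{B(n,k)}.$$

**Step 7: the total.** The outcomes of the three phases determine $K$ and $V$; then $U=K\cup(U\cap V)$ is one of at most $2^{|V|}$ sets. The bounds in Steps 3, 5 and 6 hold for every starting state that can occur, so they multiply, and
$$\lg\mathrm{SAT}(k;n)\le o(N)+(1+o(1))\frac N{B(n,k)}=(1+o(1))\frac N{B(n,k)},$$
since $B(n,k)\le1$. This proves Theorem 2. $\blacksquare$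

## 9. From $n\approx2k$ to all larger $n$: Theorems 3(a) and 1

If $k\le(\frac12-\varepsilon)n$, then $n-2k\ge2\varepsilon n$ and $(n-2k)/\sqrt n\to\infty$. So Theorem 1 is a special case of Theorem 3(a). The lower bound is (1).

Suppose the upper bound in Theorem 3(a) fails. Then for some $\delta>0$ there is a sequence of pairs $(n,k)$ with $n\to\infty$, $k\ge2$, $(n-2k)/\sqrt n\to\infty$ and $\lg\mathrm{SAT}(k;n)\ge(1+\delta)\binom nk$. Passing to a subsequence, either $k$ is constant or $k\to\infty$.

**Step 1: constant $k\ge2$.** Here we use the quoted theorem.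

**Definition (unate).** A Boolean function is unate if it becomes monotone increasing after negating some of the variables.

For instance $x_1\vee\overline{x_2}$ is unate. The $2$-SAT function $(x_1\vee x_2)\wedge(\overline{x_1}\vee\overline{x_2})$ is not: changing $x_1$ from $0$ to $1$ raises it when $x_2=0$ and lowers it when $x_2=1$.

**Theorem (J. Balogh, D. Dong, B. Lidický, N. Mani, Y. Zhao, *Nearly all k-SAT functions are unate*, STOC 2023).** For each fixed $k$, as $n\to\infty$, a $1-o(1)$ fraction of the $k$-SAT functions of $n$ variables are unate.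

It remains to count unate $k$-SAT functions. Let $f=\bigwedge_iC_i$ be a monotone increasing $k$-SAT function, and let $C_i^+$ be the set of positive literals of $C_i$. We claim that $f$ implies $C_i^+$. Suppose $f(x)=1$ and $C_i^+(x)=0$. Raise to $1$ all variables that occur negatively in $C_i$. The new point $x'\ge x$ has $f(x')=1$ by monotonicity. But $x'$ falsifies $C_i$: its negative literals are now false, and its positive literals, on other variables, are still false. This is a contradiction. Since also $C_i^+$ implies $C_i$, we get $f=\bigwedge_iC_i^+$, with positive clauses of size at most $k$, possibly empty. There are at most $2^{\sum_{j\le k}\binom nj}$ such functions. Negating variables maps $k$-SAT functions to $k$-SAT functions, so there are at most $2^{n+\sum_{j\le k}\binom nj}$ unate $k$-SAT functions. By the quoted theorem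
$$\mathrm{SAT}(k;n)\le(1+o(1))\,2^{n+\sum_{j\le k}\binom nj}=2^{(1+o(1))\binom nk},$$
where the last step uses that $k\ge2$ is fixed, so that $n$ and all $\binom nj$ with $j<k$, except possibly the term $n$ itself when compared with $\binom n1$, are $o\big(\binom nk\big)$; as $k\ge2$, indeed $n=\binom n1=o\big(\binom nk\big)$ too. This contradicts the choice of the sequence.

**Step 2: $k\to\infty$.** We go down to some $n_1$ in the range of Theorem 2, where $B$ is already close to $1$. Let $D=\min(n-2k,\lfloor s_k\rfloor)$ and $n_1=2k+D\le n$; for large $k$ we have $D\ge0$. Since $s_k/\sqrt k\to\infty$ and $(n-2k)/\sqrt k\ge(n-2k)/\sqrt n\to\infty$, also $D/\sqrt k\to\infty$; and $n_1\le3k$. As $k=\frac{n_1}2-\frac D2$, Hoeffding's inequality gives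
$$1-B(n_1,k)\le e^{-2(D/2)^2/n_1}=e^{-D^2/2n_1}\to0.$$
By (2), and Theorem 2 with $C=0$ at $n_1$,
$$\frac{\lg\mathrm{SAT}(k;n)}{\binom nk}\le\frac{\lg\mathrm{SAT}(k;n_1)}{\binom{n_1}k}\le\frac{1+o(1)}{B(n_1,k)}=1+o(1),$$
a contradiction. This proves Theorem 3(a), and with it Theorem 1. $\blacksquare$

## 10. At and beyond the middle: Theorem 3(b) and (c)

**Proof of Theorem 3(b).** The lower bound is (1). By symmetry of the binomial distribution, $B(2k,k)\ge\frac12$. Theorem 2 with $n=2k$ gives $\lg\mathrm{SAT}(k;2k)\le(2+o(1))\binom{2k}k$, and (2) carries this to all $n\ge2k$. $\blacksquare$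

**Proof of Theorem 3(c).** We need many functions when $2k-n\ge x\sqrt n$. The idea is to spend $2k-n$ literals of each clause on selecting a subcube, and to put independent monotone functions on these subcubes.

**Step 1: the construction.** Let $a=2k-n\ge0$. Then $n-a=2(n-k)$ and $k-a=n-k$. For each $\alpha\in\{0,1\}^a$ choose an arbitrary function $G_\alpha$ on the last $2(n-k)$ variables, expressed by a formula of positive $(n-k)$-clauses, and let $F(\alpha,y)=G_\alpha(y)$. Prefix each clause of $G_\alpha$ with the $a$ literals on the first $a$ variables that are all false exactly at $\alpha$. The new clauses have $a+(n-k)=k$ literals, they are true off the subcube $\{\alpha\}\times\{0,1\}^{n-a}$, and on it they say what $G_\alpha$ says. So $F$ is a $k$-SAT function, and different choices of $(G_\alpha)$ give different $F$. By (1), applied with positive clauses, there are $2^{\binom{2(n-k)}{n-k}}$ choices for each of the $2^a$ functions $G_\alpha$. (For $k=n$ these are the two constants on no variables.) Hence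
$$\lg\mathrm{SAT}(k;n)\ge r(k)\binom nk,\qquad r(k)=2^{2k-n}\binom{2(n-k)}{n-k}\Big/\binom nk.$$

**Step 2: reduction to the smallest $k$.** Let $j=n-k\ge1$. Since $\binom{2j}j/\binom{2j-2}{j-1}=2(2j-1)/j$ and $\binom nk/\binom n{k+1}=(k+1)/(n-k)$,
$$\frac{r(k+1)}{r(k)}=4\cdot\frac j{2(2j-1)}\cdot\frac{k+1}{n-k}=\frac{2j}{2j-1}\cdot\frac{k+1}{n-k}>1\qquad\text{for }k\ge\frac n2.$$
So on the range $2k-n\ge x\sqrt n$, $k\le n$, the function $r$ is smallest at the least $k$ with $2k-n\ge x\sqrt n$.

**Step 3: evaluation.** For that $k$ we have $2k-n=x\sqrt n+O(1)$, so $n-k\sim n/2$. Stirling's formula gives $\binom{2j}j\sim4^j/\sqrt{\pi j}$, hence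
$$2^{2k-n}\binom{2(n-k)}{n-k}\sim\frac{2^{2k-n}\,4^{n-k}}{\sqrt{\pi n/2}}=2^n\sqrt{\frac2{\pi n}}.$$
It also gives, for $k=\frac n2+t$ with $t=\frac12x\sqrt n+O(1)$,
$$\binom nk\sim2^n\sqrt{\frac2{\pi n}}\;e^{-2t^2/n}\sim2^n\sqrt{\frac2{\pi n}}\;e^{-x^2/2}.$$
So $r\to e^{x^2/2}$ at the smallest $k$, and $\lg\mathrm{SAT}(k;n)\ge(e^{x^2/2}-o(1))\binom nk$ throughout the range. $\blacksquare$

**Remark (where the change takes place).** By Theorem 3(a) and (c), for $k\ge2$ the relation $\mathrm{SAT}(k;n)=2^{(1+o(1))\binom nk}$ holds when $(n-2k)/\sqrt n\to+\infty$, and fails when $(2k-n)/\sqrt n$ is bounded below by a positive constant, because $e^{x^2/2}>1$. So the transition takes place at $k=n/2+\Theta(\sqrt n)$ or within $n/2-O(\sqrt n)$. If $n-2k=(c+o(1))\sqrt n$ with fixed $c\ge0$, then $k=\frac n2-\frac{c+o(1)}2\sqrt n$, and the central limit theorem gives $B(n,k)\to\Pr[\mathcal N(0,1)\le c]$. In this window, (1) and Theorem 2 place $\lg\mathrm{SAT}(k;n)/\binom nk$ between $1$ and $1/\Pr[\mathcal N(0,1)\le c]+o(1)$, where $1/\Pr[\mathcal N(0,1)\le c]\le2$; the proof here determines it no more precisely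 than that.
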